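\title{Lindenstrauss property A does not imply the existence of strongly exposed points}

\begin{abstract}
A Banach space $X$ has Lindenstrauss property A if, for every Banach space $Y$, the norm attaining operators are dense in $\mathcal L(X,Y)$. We show that property A does not imply that the functionals strongly exposing the unit ball are dense in $X^*$. We construct, in ZFC, a real or complex Banach space $X$ such that the norm attaining operators from $X$ to any Banach space $Y$ contain a dense $G_\delta$ set, while every slice of the unit ball of $X$ has diameter $2$. This space has no equivalent strictly convex norm. It is a quotient of $\ell_1(\mathcal T)$, where $\mathcal T$ is a tree in which every countable chain has an upper bound. We also include a proof that the implication does hold for spaces with an equivalent locally uniformly rotund norm, in particular for separable spaces.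
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are over $\mathbb K\in\{\mathbb R,\mathbb C\}$. For a Banach space $X$ we write $B_X$ for the closed unit ball, $S_X$ for the unit sphere and $X^*$ for the dual, and $\mathcal L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$ with the operator norm. An operator $S\in\mathcal L(X,Y)$ \emph{attains its norm} if $\|Sx\|=\|S\|$ for some $x\in S_X$; the set of such operators is $\operatorname{NA}(X,Y)$. The space $X$ has \emph{Lindenstrauss property A} if $\operatorname{NA}(X,Y)$ is norm dense in $\mathcal L(X,Y)$ for every Banach space $Y$.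

A functional $f\in X^*\setminus\{0\}$ \emph{strongly exposes} a point $x_0\in B_X$ if $\operatorname{Re}f(x_0)=\|f\|$ and every sequence $(x_n)$ in $B_X$ with $\operatorname{Re}f(x_n)\to\|f\|$ converges in norm to $x_0$. In other words, $\operatorname{Re}f$ has a unique maximum on $B_X$, and approximate maximizers are close to it. The set of functionals that strongly expose some point of $B_X$ is denoted by $\operatorname{SE}(B_X)$. The following question is taken from \cite{overview}.

\begin{quote}
\emph{If $X$ has property A, is $\operatorname{SE}(B_X)$ norm dense in $X^*$?}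
\end{quote}

Two observations suggest a positive answer. The first is that the simplest perturbation argument for property A produces strongly exposing functionals at the same time.

\begin{example}\label{ex:l1}
Let $\Gamma$ be a nonempty set and $X=\ell_1(\Gamma)$, with unit vectors $e_\gamma$ and coordinate functionals $e_\gamma^*$. Since $x=\sum_\gamma x(\gamma)e_\gamma$, we have $\|S\|=\sup_\gamma\|Se_\gamma\|$ for $S\in\mathcal L(X,Y)$. Let $Y\ne\{0\}$ and $\varepsilon>0$. Choose $\gamma$ with $\|Se_\gamma\|>\|S\|-\varepsilon/2$ and $y\in S_Y$ with $Se_\gamma=\|Se_\gamma\|y$, and put $S'=S+\varepsilon e_\gamma^*(\cdot)y$. Then $\|S'e_\gamma\|>\|S\|+\varepsilon/2$, while $\|S'e_{\gamma'}\|=\|Se_{\gamma'}\|\le\|S\|$ for $\gamma'\neq\gamma$. So $S'$ attains its norm at $e_\gamma$, and $\ell_1(\Gamma)$ has property A.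

Now take $Y=\mathbb K$ and write $f=S'$. Then $f(e_\gamma)=\bar\theta\|f\|$ with $|\theta|=1$, and there is $c<\|f\|$ with $|f(e_{\gamma'})|\le c$ for all $\gamma'\ne\gamma$. For $x\in B_X$,
\[
\operatorname{Re}f(x)\le\|f\|\operatorname{Re}\big(\bar\theta x(\gamma)\big)+c\,(1-|x(\gamma)|)\le\|f\|-(\|f\|-c)(1-|x(\gamma)|).
\]
If $\operatorname{Re}f(x_n)\to\|f\|$, the second bound gives $|x_n(\gamma)|\to1$, the first then gives $x_n(\gamma)\to\theta$, and so $x_n\to\theta e_\gamma$. Thus $f\in\operatorname{SE}(B_X)$, and $\operatorname{SE}(B_X)$ is dense in $X^*$.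
\end{example}

The second observation goes in the direction of the question: an injective operator into a space with a round ball can attain its norm only at a sharp point of $B_X$. Recall that $Y$ is \emph{strictly convex} if $y_1,y_2\in B_Y$ and $\|\frac12(y_1+y_2)\|=1$ imply $y_1=y_2$.

\begin{lemma}\label{lem:extreme}
Let $Y$ be strictly convex and let $S\in\mathcal L(X,Y)$ be injective with $\|Sx_0\|=\|S\|$ for some $x_0\in S_X$. Then $x_0$ is an extreme point of $B_X$.
\end{lemma}

\begin{proof}
Let $x_0=\frac12(x_1+x_2)$ with $x_1,x_2\in B_X$. Then $\|Sx_1\|,\|Sx_2\|\le\|S\|$, and the midpoint $Sx_0$ has norm $\|S\|>0$. Strict convexity gives $Sx_1=Sx_2$, and injectivity gives $x_1=x_2$.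
\end{proof}

A quantitative form of strict convexity upgrades ``extreme'' to ``strongly exposed''. A norm is \emph{locally uniformly rotund} (LUR) if $y_n,y\in S_Y$ and $\|y_n+y\|\to2$ imply $y_n\to y$. By Kadec's theorem, every separable Banach space has an equivalent LUR norm. The following positive result is essentially known and follows Lindenstrauss's method; we give the proof in Section~\ref{sec:LUR}.

\begin{theorem}\label{thm:positive}
If $X$ has property A and admits an equivalent LUR norm (for example, if $X$ is separable), then $\operatorname{SE}(B_X)$ is dense in $X^*$.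
\end{theorem}

This argument needs operators that are bounded below from $X$ into an LUR space, and such operators exist only if $X$ can be renormed. Without the renorming hypothesis the answer to the question is negative. For $f\in X^*\setminus\{0\}$ and $\alpha>0$, the set $\{x\in B_X:\operatorname{Re}f(x)>\|f\|-\alpha\}$ is called a \emph{slice} of $B_X$.

\begin{theorem}\label{thm:main}
For $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$ there is a Banach space $X\neq\{0\}$ such that:
\begin{enumerate}
\item[(1)] for every Banach space $Y$, the set $\operatorname{NA}(X,Y)$ contains a dense $G_\delta$ subset of $\mathcal L(X,Y)$; in particular, $X$ has property A;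
\item[(2)] every slice of $B_X$ has diameter $2$; in particular, $B_X$ has no strongly exposed points and $\operatorname{SE}(B_X)=\emptyset$, which is not dense in $X^*$;
\item[(3)] $X$ has no equivalent strictly convex norm.
\end{enumerate}
\end{theorem}

So property A, even when density is strengthened to residuality, does not imply that $\operatorname{SE}(B_X)$ is nonempty. By Theorem~\ref{thm:positive}, a space with (1) and (2) has no equivalent LUR norm and is not separable. Part (3) says more, since an LUR norm is strictly convex (apply the definition to a constant sequence). No set theory beyond ZFC is used.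

In Section~\ref{sec:criterion} we list properties of a family of unit vectors $(x_v)$, indexed by a tree, that imply (1)--(3), and we test them on the dyadic tree in $L_1[0,1]$, where exactly two of them fail. Sections~\ref{sec:tree} and~\ref{sec:space} repair these two failures by constructing a larger tree $\mathcal T$ and a quotient of $\ell_1(\mathcal T)$.

\section{Families of vectors indexed by a tree}\label{sec:criterion}

In Example~\ref{ex:l1}, the perturbation singles out one vector $e_\gamma$, and this is what makes $e_\gamma$ strongly exposed. We want a perturbation that singles out only a set of vectors of diameter $2$, in such a way that a decreasing sequence of these sets still leads to a point where the norm is attained. The sets will be the cones of a tree.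

Let $(T,\preceq)$ be a nonempty partially ordered set; its elements are called \emph{nodes}, and the \emph{cone} over $r$ is $\{v\in T:v\succeq r\}$. We consider two conditions on $T$.
\begin{enumerate}
\item[(T1)] Two nodes with a common upper bound are comparable.
\item[(T2)] Every countable chain has an upper bound.
\end{enumerate}
Let $X$ be a Banach space and $(x_v)_{v\in T}$ a family in $S_X$. We consider four conditions on the family.
\begin{enumerate}
\item[(V1)] \emph{Norming.} $\|S\|=\sup_{v\in T}\|Sx_v\|$ for every Banach space $Y$ and every $S\in\mathcal L(X,Y)$.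
\item[(V2)] \emph{Splitting.} To each $v\in T$ are assigned nodes $v_+,v_-$ with $x_v=\frac12(x_{v_+}+x_{v_-})$ and $\|x_{v_+}-x_{v_-}\|=2$. Nodes of the form $v_+$ or $v_-$ are called \emph{halves}.
\item[(V3)] \emph{Lifting.} If $u\preceq w$, then $x_u=\frac13x_w+\frac23y$ for some $y\in B_X$.
\item[(V4)] \emph{Cone functionals.} For every half $r$ there is $f_r\in B_{X^*}$ with $f_r(x_r)=1$ and $|f_r(x_v)|\le\frac34$ for all $v\not\succeq r$.
\end{enumerate}
Condition (V2) destroys strongly exposed points, (V4) replaces the functionals $e_\gamma^*$, and (V3) says that an operator that is almost normed by $x_u$ is almost normed by $x_w$ for every $w$ in the cone over $u$, with a loss that does not depend on how far $w$ is from $u$.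

\begin{example}\label{ex:L1}
Let $X=L_1[0,1]$, let $T$ be the set of dyadic intervals $[k2^{-n},(k+1)2^{-n})\subseteq[0,1)$, with $u\preceq w$ if $u\supseteq w$, and let $x_v=|v|^{-1}\mathbf 1_v$, where $|v|$ is the length of $v$. Two dyadic intervals that contain a common one are nested, so (T1) holds. A step function $g=\sum_{|v|=2^{-n}}c_v\mathbf 1_v$ equals $\sum_v c_v|v|\,x_v$ and has norm $\sum_v|c_v||v|$, so $\|Sg\|\le\|g\|\sup_v\|Sx_v\|$; such functions are dense, and (V1) follows. With $v_\pm$ the two halves of the interval $v$, (V2) holds because $x_{v_+}$ and $x_{v_-}$ have disjoint supports. For (V4) take $f_r(x)=\int_rx$. Then $f_r(x_v)=|r\cap v|/|v|$, which is $1$ if $v\subseteq r$, $0$ if $v\cap r=\emptyset$, and at most $\frac12$ if $v\supsetneq r$.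

The perturbation $S+\varepsilon f_r(\cdot)y$ of Example~\ref{ex:l1} raises $\|Sx_r\|$ by $\varepsilon$ and raises $\|Sx_v\|$ by at most $\varepsilon/2$ for $v$ outside the cone over $r$. If $x_r$ almost norms $S$, then only vectors $x_v$ with $v\subseteq r$ can almost norm the new operator. Repeating this with smaller and smaller $\varepsilon$, one expects to reach an operator whose almost norming vectors concentrate along a chain $r_1\supseteq r_2\supseteq\cdots$. Such an operator need not attain its norm. Let $f(x)=\int_0^1(1-t)x(t)\,dt$ and $r_n=[0,2^{-n})$. Then $f(x_v)=1-m(v)$, where $m(v)$ is the midpoint of $v$. Hence $f(x_{r_n})=1-2^{-n-1}$ and $\|f\|=1$. If $v\not\subseteq r_n$, then $v$ lies to the right of $2^{-n}$ or $v=[0,2^{-k})$ with $k<n$, so $m(v)\ge2^{-n}$ and $f(x_v)\le1-2^{-n}$. But $|f(x)|\le\int_0^1(1-t)|x(t)|\,dt<\|x\|$ for $x\neq0$.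

Both remaining conditions fail. The chain $(r_n)$ has no upper bound. And if $w\subsetneq u$, then $x_u=\lambda x_w+(1-\lambda)y$ with $y$ the normalized indicator function of $u\setminus w$, but the weight $\lambda=|w|/|u|$ tends to $0$ as $w$ shrinks. For the weight $\frac13$ we would need $y=\frac32x_u-\frac12x_w$, which has integral $1$ and is negative on $w$ when $|w|<|u|/3$, so that $\|y\|>1$. In fact $L_1[0,1]$ fails property A: it is separable, $\operatorname{SE}(B_{L_1})=\emptyset$ by part (a) of the next proposition, and Theorem~\ref{thm:positive} applies.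
\end{example}

\begin{proposition}\label{prop:criterion}
Let $(x_v)_{v\in T}$ be a family in $S_X$.
\begin{enumerate}
\item[(a)] If \textup{(V1)} and \textup{(V2)} hold, then every slice of $B_X$ has diameter $2$ and $\operatorname{SE}(B_X)=\emptyset$.
\item[(b)] If \textup{(T1)}, \textup{(T2)} and \textup{(V1)--(V4)} hold, then for every Banach space $Y$ the set of $S\in\mathcal L(X,Y)$ with $\|Sx_w\|=\|S\|$ for some $w\in T$ contains a dense $G_\delta$ set.
\item[(c)] Under the hypotheses of \textup{(b)}, $X$ has no equivalent strictly convex norm.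
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of (a)]
Let $f\in X^*\setminus\{0\}$ and $\alpha>0$. By (V1) there are $v\in T$ and $\theta\in\mathbb K$ with $|\theta|=1$ and $\operatorname{Re}f(\theta x_v)=|f(x_v)|>\|f\|-\alpha/2$. By (V2),
\[
\operatorname{Re}f(\theta x_{v_\pm})=2\operatorname{Re}f(\theta x_v)-\operatorname{Re}f(\theta x_{v_\mp})>2\|f\|-\alpha-\|f\|=\|f\|-\alpha .
\]
So the slice given by $f$ and $\alpha$ contains $\theta x_{v_+}$ and $\theta x_{v_-}$, which are at distance $2$. If $f$ strongly exposed a point $x_0$, we could take such a pair $y_n,z_n$ for each $\alpha=1/n$. Both sequences would converge to $x_0$, although $\|y_n-z_n\|=2$.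
\end{proof}

\begin{proof}[Proof of (b)]
For $Y=\{0\}$ there is nothing to prove, so let $Y\neq\{0\}$. Instead of iterating perturbations as in Example~\ref{ex:L1}, we let Baire's theorem do the iteration: in the complete metric space $\mathcal L(X,Y)$, a countable intersection of dense open sets is dense. For a half $r$ put
\[
c_r(S)=\sup\{\|Sx_v\|:v\not\succeq r\}\qquad(\sup\emptyset=0),
\]
and for $n\ge1$ let $U_n$ be the set of $S\in\mathcal L(X,Y)$ for which there is a half $r$ with
\begin{equation}\label{eq:Un}
\|Sx_r\|>\|S\|-\tfrac1n\qquad\text{and}\qquad c_r(S)<\|S\|.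
\end{equation}
Thus $x_r$ almost norms $S$, and all vectors that norm $S$ well enough have their index in the cone over $r$.

\emph{$U_n$ is open.} For fixed $r$, the functions $S\mapsto\|Sx_r\|$, $S\mapsto\|S\|$ and $S\mapsto c_r(S)$ are $1$-Lipschitz, because $\|x_v\|=1$ for all $v$. So \eqref{eq:Un} defines an open set, and $U_n$ is a union of such sets.

\emph{$U_n$ is dense.} Let $S\in\mathcal L(X,Y)$, $\varepsilon>0$ and $\delta=\min\{\frac1n,\frac\varepsilon8\}$. By (V2), $\|Sx_v\|\le\max\{\|Sx_{v_+}\|,\|Sx_{v_-}\|\}$, so the supremum in (V1) may be taken over halves only. Choose a half $r$ with $\|Sx_r\|>\|S\|-\delta$ and $y\in S_Y$ with $Sx_r=\|Sx_r\|y$, and let $S'=S+\varepsilon f_r(\cdot)y$. Then $\|S'-S\|\le\varepsilon$, so $\|S'\|\le\|S\|+\varepsilon$, and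
\[
\|S'x_r\|=\|Sx_r\|+\varepsilon>\|S\|+\varepsilon-\delta\ge\|S'\|-\tfrac1n .
\]
The same estimate gives $\|S'\|>\|S\|+\frac78\varepsilon$, while (V4) gives $c_r(S')\le\|S\|+\frac34\varepsilon$. Hence $S'\in U_n$.

\emph{Every $S\in\bigcap_nU_n$ attains its norm at some $x_w$.} For each $n$ let $r_n$ be a half satisfying \eqref{eq:Un}. The halves $r_n$ are chosen independently, but the second condition in \eqref{eq:Un} ties them together. Given $n,m$, condition (V1) provides $v\in T$ with $\|Sx_v\|>\max\{c_{r_n}(S),c_{r_m}(S)\}$. Then $v\succeq r_n$ and $v\succeq r_m$, so $r_n$ and $r_m$ are comparable by (T1). Thus $\{r_n:n\ge1\}$ is a countable chain, as in Example~\ref{ex:L1}, and now (T2) gives an upper bound $w$. By (V3), $x_{r_n}=\frac13x_w+\frac23y_n$ with $y_n\in B_X$, and so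
\[
\|S\|-\tfrac1n<\|Sx_{r_n}\|\le\tfrac13\|Sx_w\|+\tfrac23\|S\| .
\]
Hence $\|Sx_w\|>\|S\|-\frac3n$ for all $n$, that is, $\|Sx_w\|=\|S\|$. By Baire's theorem, $\bigcap_nU_n$ is a dense $G_\delta$ set.
\end{proof}

\begin{proof}[Proof of (c)]
Suppose that $Y$ is $X$ with an equivalent strictly convex norm, and let $J\in\mathcal L(X,Y)$ be the identity map. There is $m>0$ with $\|Jx\|\ge m\|x\|$ for all $x$, so every $S$ with $\|S-J\|<m$ is injective. By (b), some such $S$ attains its norm at a vector $x_w$. By Lemma~\ref{lem:extreme}, $x_w$ is an extreme point of $B_X$, which contradicts (V2).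
\end{proof}

Theorem~\ref{thm:main} follows from Proposition~\ref{prop:criterion} once we have a family with all six properties.

\section{The tree $\mathcal T$}\label{sec:tree}

Our space will be a quotient of $\ell_1(\mathcal T)$, which gives (V1), and the identities in (V2) and (V3) will be imposed as relations among the vectors $x_v$ themselves. So each node $u$ needs two kinds of children: the halves $u_+,u_-$, and, for every node $w\succ u$, a \emph{compensating} child $u*w$ whose vector will play the role of $y$ in (V3). To obtain (T2) we let the branches be transfinite sequences of countable length. The difficulty is circularity: the children of $u$ are indexed by the nodes above $u$, and these include the children and their descendants. We resolve it by building the tree in $\omega_1$ stages, where $u*w$ appears only after $w$.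

We use the standard conventions. An ordinal is the set of smaller ordinals, $\omega_1$ is the first uncountable ordinal, and the supremum of countably many countable ordinals is countable. A function is a set of pairs, so $u\subseteq w$ means that $w$ extends $u$. If $u$ is a function whose domain $\operatorname{dom}u$ is an ordinal, then $u^\frown z=u\cup\{(\operatorname{dom}u,z)\}$ is $u$ followed by the entry $z$.

Define sets $\mathcal T_\alpha$, $\alpha<\omega_1$, by transfinite recursion: $\mathcal T_\alpha$ consists of all functions $v$ such that $\operatorname{dom}v$ is a countable ordinal and, for each $\beta\in\operatorname{dom}v$, the entry $v(\beta)$ is a pair $(w,\sigma)$ with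
\begin{equation}\label{eq:tree}
w\in\bigcup_{\alpha'<\alpha}\mathcal T_{\alpha'},\qquad w\supseteq v|_\beta,\qquad
\sigma\in\{1,-1\}\text{ if }w=v|_\beta,\qquad\sigma=0\text{ if }w\ne v|_\beta .
\end{equation}
Then $\mathcal T_\alpha\subseteq\mathcal T_{\alpha'}$ for $\alpha\le\alpha'$. Let $\mathcal T=\bigcup_{\alpha<\omega_1}\mathcal T_\alpha$, with $u\preceq w$ if $u\subseteq w$, and let $\operatorname{rk}(v)=\min\{\alpha:v\in\mathcal T_\alpha\}$ be the \emph{rank} of $v$. Since domains are ordinals, the nodes below $v$ are among the restrictions $v|_\beta$, $\beta\le\operatorname{dom}v$. For $u\in\mathcal T$, $\sigma\in\{1,-1\}$ and $w\in\mathcal T$ with $u\prec w$, put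
\[
u_\sigma=u^\frown(u,\sigma),\qquad u*w=u^\frown(w,0),
\]
and write $u_+,u_-$ for $u_1,u_{-1}$.

The first stages can be listed. $\mathcal T_0$ contains only the empty function $o=\emptyset$, the root. In $\mathcal T_1$ every entry has $w=o$, which forces $\beta=0$, so $\mathcal T_1=\{o,o_+,o_-\}$. In $\mathcal T_2$ every entry has $w\in\mathcal T_1$. The nodes of length $1$ are $o_\pm$ and $o*o_\pm$; a node $v$ of length $2$ has $v|_1\subseteq w\in\mathcal T_1$, so it is a half of $o_+$ or of $o_-$; and there is no longer node. These nine nodes are shown in Figure~\ref{fig:T2}. The root acquires new children, such as $o*(o*o_+)\in\mathcal T_3$, as the construction goes on.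

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(a)] If $v\in\mathcal T$ and $\beta\le\operatorname{dom}v$, then $v|_\beta\in\mathcal T$. If $\beta<\operatorname{dom}v$, then $\operatorname{rk}(v|_\beta)<\operatorname{rk}(v)$.
\item[(b)] If $u\in\mathcal T$, then $u_+,u_-\in\mathcal T$. If $u\prec w$ in $\mathcal T$, then $u*w\in\mathcal T$ and $\operatorname{rk}(w)<\operatorname{rk}(u*w)$.
\item[(c)] $\mathcal T$ satisfies \textup{(T1)} and \textup{(T2)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $v\in\mathcal T_\alpha$, then the entries of $v|_\beta$ are entries of $v$ and satisfy \eqref{eq:tree}, so $v|_\beta\in\mathcal T_\alpha$. Let $\alpha=\operatorname{rk}(v)$, $\beta<\operatorname{dom}v$ and $v(\beta)=(w,\sigma)$. Then $w\in\mathcal T_{\alpha'}$ for some $\alpha'<\alpha$, and $v|_\beta=w|_\beta\in\mathcal T_{\alpha'}$ by the first statement.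

(b) Let $u\preceq w$, let $v=u^\frown(w,\sigma)$ with $\sigma$ as in \eqref{eq:tree}, and let $\alpha=\operatorname{rk}(w)+1$. By (a), $u\in\mathcal T_{\operatorname{rk}(w)}\subseteq\mathcal T_\alpha$, so the entries $v(\beta)=u(\beta)$, $\beta<\operatorname{dom}u$, satisfy \eqref{eq:tree}; so does the last entry. Hence $v\in\mathcal T_\alpha$. Applying \eqref{eq:tree} to the last entry with $\alpha=\operatorname{rk}(v)$ gives $\operatorname{rk}(w)<\operatorname{rk}(v)$.

(c) If $r,r'\preceq v$, then $r=v|_{\operatorname{dom}r}$ and $r'=v|_{\operatorname{dom}r'}$, and these are comparable because ordinals are. Let $\{v_n\}$ be a countable chain, $v=\bigcup_nv_n$ and $\alpha=\sup_n\operatorname{rk}(v_n)<\omega_1$. Then $v$ is a function whose domain $\sup_n\operatorname{dom}v_n$ is a countable ordinal. Each $\beta\in\operatorname{dom}v$ lies in some $\operatorname{dom}v_n$, with $v(\beta)=v_n(\beta)$ and $v|_\beta=v_n|_\beta$; since $v_n\in\mathcal T_\alpha$, the entry satisfies \eqref{eq:tree}. So $v\in\mathcal T_\alpha$ is an upper bound.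
\end{proof}

The last entry of $u_\sigma$ or $u*w$ determines which of the two forms the node has, and determines $u,\sigma$ or $u,w$.

\section{The space $X$ and its coordinate functions}\label{sec:space}

Let $(e_v)_{v\in\mathcal T}$ be the unit vectors of $\ell_1(\mathcal T)$, and let $M$ be the closed linear span of the vectors
\[
e_u-\tfrac12(e_{u_+}+e_{u_-})\quad(u\in\mathcal T),\qquad e_u-\tfrac13e_w-\tfrac23e_{u*w}\quad(u\prec w\text{ in }\mathcal T).
\]
Let $X=\ell_1(\mathcal T)/M$ with the quotient norm, let $\pi$ be the quotient map and $x_v=\pi e_v$. Then $X$ is a Banach space, $\|x_v\|\le1$, and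
\begin{equation}\label{eq:relations}
x_u=\tfrac12(x_{u_+}+x_{u_-})\quad(u\in\mathcal T),\qquad x_u=\tfrac13x_w+\tfrac23x_{u*w}\quad(u\prec w).
\end{equation}
The map $\pi$ sends the open unit ball of $\ell_1(\mathcal T)$ onto the open unit ball of $X$. Hence $\|S\|=\|S\pi\|=\sup_v\|Sx_v\|$ for $S\in\mathcal L(X,Y)$, which is (V1). Condition (V3) is the second relation in \eqref{eq:relations} if $u\prec w$, and holds with $y=x_u$ if $u=w$.

What remains are lower bounds: that so many relations do not collapse the space, and that cones can be separated. For this we need functionals. Call a function $a:\mathcal T\to[-1,1]$ \emph{admissible} if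
\begin{equation}\label{eq:admissible}
a(u)=\tfrac12\big(a(u_+)+a(u_-)\big)\quad(u\in\mathcal T),\qquad a(u*w)=\tfrac32a(u)-\tfrac12a(w)\quad(u\prec w).
\end{equation}
Such an $a$ defines the functional $z\mapsto\sum_va(v)z(v)$ on $\ell_1(\mathcal T)$, which vanishes on $M$. It therefore induces $h\in X^*$ with $h(x_v)=a(v)$ for all $v$, and $\|h\|\le1$ by (V1). The constant function $1$ is admissible. The corresponding functional $h_*$ has $h_*(x_v)=1$, so $\|x_v\|=1$ for all $v$ and $X\ne\{0\}$.

For each $p\in\mathcal T$ we look for an admissible $a$ with $a(p_\pm)=\pm1$ that is small outside the cones over $p_+$ and $p_-$. Some values are forced. For $w\succ p_+$, the identity $1=a(p_+)=\frac13a(w)+\frac23a(p_+*w)$ and the bound $|a|\le1$ give $a(w)=1$; in the same way $a=-1$ on the cone over $p_-$. We cannot take $a=0$ elsewhere: $a(p)=0$, so $a(p*p_+)=-\frac12$. A nonzero value thus leaks out of the two cones through the compensating children, and it leaks again, since then $a(p*(p*p_+))=\frac14$. Each leak halves the value, which leaves a gap between $1$ and $\frac12$. This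 is the reason for the weight $\frac13$: with a weight $\lambda\in(0,1)$ in its place, $a(u)=0$ would force $a(u*w)=-\frac\lambda{1-\lambda}a(w)$, and the factor has modulus less than $1$ exactly when $\lambda<\frac12$. Finally, a function that is constant on the cone over $u$ satisfies both identities in \eqref{eq:admissible} at $u$. This suggests the rule: along each branch, $a$ is $0$ until it is forced to be nonzero, and is constant from then on.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={align=center,font=\small}]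
\node (o) at (0,0) {$o$\\ $0$};
\node (p) at (-3.6,1.6) {$o_+$\\ $1$};
\node (sp) at (-1.1,1.6) {$o*o_+$\\ $-1/2$};
\node (sm) at (1.1,1.6) {$o*o_-$\\ $1/2$};
\node (m) at (3.6,1.6) {$o_-$\\ $-1$};
\node (pp) at (-4.5,3.2) {$(o_+)_+$\\ $1$};
\node (pm) at (-2.7,3.2) {$(o_+)_-$\\ $1$};
\node (mp) at (2.7,3.2) {$(o_-)_+$\\ $-1$};
\node (mm) at (4.5,3.2) {$(o_-)_-$\\ $-1$};
\draw (o)--(p) (o)--(sp) (o)--(sm) (o)--(m) (p)--(pp) (p)--(pm) (m)--(mp) (m)--(mm);
\end{tikzpicture}
\caption{The nine nodes of the stage $\mathcal T_2$ of the tree, with the root $o$ at the bottom. Under each node is the value of the coordinate function $a_o$. It equals $\pm1$ above the halves $o_\pm$ of the root, and the relation $a_o(o)=\frac13a_o(o_\pm)+\frac23a_o(o*o_\pm)$ forces the value $\mp\frac12$ at the compensating children $o*o_\pm$.}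
\label{fig:T2}
\end{figure}

Fix $p\in\mathcal T$ and define $a=a_p:\mathcal T\to\mathbb R$ by recursion on the rank:
\begin{enumerate}
\item[(i)] if $a(v|_\beta)\ne0$ for some $\beta<\operatorname{dom}v$, let $a(v)=a(v|_{\beta_0})$ with $\beta_0$ the least such $\beta$;
\item[(ii)] if (i) does not apply and $v=p_\sigma$, let $a(v)=\sigma$;
\item[(iii)] if (i) does not apply and $v=u*w$, let $a(v)=-\frac12a(w)$;
\item[(iv)] in all other cases let $a(v)=0$.
\end{enumerate}
By Lemma~\ref{lem:tree}(a),(b), the rules for $a(v)$ use only values at nodes of smaller rank, so $a$ is well defined. Figure~\ref{fig:T2} shows $a_o$ on $\mathcal T_2$.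

\begin{lemma}\label{lem:coord}
Let $p\in\mathcal T$ and $a=a_p$.
\begin{enumerate}
\item[(a)] If $a(u)\neq0$, then $a(w)=a(u)$ for all $w\succeq u$.
\item[(b)] If $a(v)\ne0$, then $\operatorname{rk}(v)>\operatorname{rk}(p)$. In particular, $a(v)=0$ for $v\preceq p$.
\item[(c)] $|a|\le1$; $a(v)=\sigma$ if $v\succeq p_\sigma$; and $|a(v)|\le\frac12$ if $v\not\succeq p_+$ and $v\not\succeq p_-$.
\item[(d)] $a$ is admissible.
\end{enumerate}
\end{lemma}

Part (b) excludes the one danger in the rule above: that a leaked value returns to $p$ or to a node below it, so that rule (i) overrides (ii) at $p_\pm$.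

\begin{proof}
(a) Let $\beta_0\le\operatorname{dom}u$ be least with $a(u|_{\beta_0})\neq0$, and let $w\succeq u$. Since $w|_\beta=u|_\beta$ for $\beta\le\operatorname{dom}u$, the ordinal $\beta_0$ is also least with $a(w|_{\beta_0})\neq0$. If $\beta_0<\operatorname{dom}w$, rule (i) gives $a(w)=a(u|_{\beta_0})$; if $\beta_0=\operatorname{dom}w$, then $w=u|_{\beta_0}$ and the same equality is trivial. So $a$ is constant on the cone over $u$.

(b) We use induction on $\operatorname{rk}(v)$. Let $a(v)\neq0$. In case (i), $a(v|_{\beta_0})\ne0$ and $\operatorname{rk}(v)>\operatorname{rk}(v|_{\beta_0})>\operatorname{rk}(p)$. In case (ii), $\operatorname{rk}(p_\sigma)>\operatorname{rk}(p)$ by Lemma~\ref{lem:tree}(a). In case (iii), $a(w)\neq0$ and $\operatorname{rk}(v)>\operatorname{rk}(w)>\operatorname{rk}(p)$. Case (iv) does not occur. If $v\preceq p$, then $\operatorname{rk}(v)\le\operatorname{rk}(p)$ by Lemma~\ref{lem:tree}(a).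

(c) Each rule assigns $0$, $\pm1$, an earlier value or $-\frac12$ times an earlier value, so $|a|\le1$ by induction on the rank. The nodes strictly below $p_\sigma$ are the nodes $v\preceq p$, where $a$ vanishes by (b). So rule (ii) gives $a(p_\sigma)=\sigma$, and (a) extends this to the cone. Let $v\not\succeq p_+$, $v\not\succeq p_-$ and $a(v)\neq0$, and let $v'=v|_{\beta_0}$ with $\beta_0\le\operatorname{dom}v$ least such that $a(v')\ne0$. Rule (i) does not apply to $v'$, rule (ii) does not apply because $v'\preceq v$, and rule (iv) gives $0$. So $v'=u*w$ and $|a(v)|=|a(v')|=\frac12|a(w)|\le\frac12$.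

(d) Let $u\in\mathcal T$. If $a(u)\neq0$, then by (a) the function $a$ takes the value $a(u)$ at $u_+$, $u_-$, $w$ and $u*w$ for all $w\succ u$, and both identities in \eqref{eq:admissible} hold. Let $a(u)=0$. By (a), $a$ vanishes at all nodes below $u$, so rule (i) does not apply to a child of $u$. Then $a(u_\pm)=\pm1$ if $u=p$ by (ii), and $a(u_\pm)=0$ if $u\ne p$ by (iv); in both cases the mean is $0=a(u)$. By (iii), $a(u*w)=-\frac12a(w)=\frac32a(u)-\frac12a(w)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We verify the hypotheses of Proposition~\ref{prop:criterion} for $(x_v)_{v\in\mathcal T}$. Conditions (T1) and (T2) are Lemma~\ref{lem:tree}(c). We have seen that $x_v\in S_X$ and that (V1) and (V3) hold. For $p\in\mathcal T$ let $h_p\in B_{X^*}$ be the functional induced by $a_p$. Then $2\ge\|x_{p_+}-x_{p_-}\|\ge h_p(x_{p_+}-x_{p_-})=2$, which together with \eqref{eq:relations} gives (V2). For a half $r=p_\sigma$ let $f_r=\frac12(h_*+\sigma h_p)\in B_{X^*}$, so that $f_r(x_v)=\frac12(1+\sigma a_p(v))$. By Lemma~\ref{lem:coord}(c), this number is $1$ if $v\succeq p_\sigma$,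 it is $0$ if $v\succeq p_{-\sigma}$, and it lies in $[\frac14,\frac34]$ otherwise. This is (V4). Parts (b), (a) and (c) of Proposition~\ref{prop:criterion} give (1), (2) and (3). In (2), a strongly exposed point would require a functional in $\operatorname{SE}(B_X)$, and $\emptyset$ is not dense in the nonempty set $X^*$.
\end{proof}

\section{Spaces with an equivalent LUR norm}\label{sec:LUR}

We prove Theorem~\ref{thm:positive}. The plan is to refine Lemma~\ref{lem:extreme}: an operator that is bounded below and attains its norm in an LUR space yields a strongly exposing functional. To place this functional near a given $x_0^*$, we apply property A to an operator with two components: $x_0^*$, and a small multiple of the identity into the LUR renorming. An operator $T$ is \emph{bounded below} if $\|Tx\|\ge c\|x\|$ for some $c>0$ and all $x$.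

It is convenient to have a form of the LUR property that is additive over $\ell_2$-sums. For $y,y'$ in a normed space $Y$ put $D(y,y')=2\|y\|^2+2\|y'\|^2-\|y+y'\|^2$. The triangle inequality gives
\[
D(y,y')\ge2\|y\|^2+2\|y'\|^2-(\|y\|+\|y'\|)^2=(\|y\|-\|y'\|)^2\ge0 .
\]

\begin{lemma}\label{lem:LUR}
\begin{enumerate}
\item[(a)] $Y$ is LUR if and only if $D(y_n,y)\to0$ implies $y_n\to y$ for all $y_n,y\in Y$.
\item[(b)] If $Z$ is LUR, then so is $\mathbb K\oplus_2Z$, the space $\mathbb K\times Z$ with the norm $\|(s,z)\|=(|s|^2+\|z\|_Z^2)^{1/2}$.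
\item[(c)] Let $Y$ be LUR, let $T\in\mathcal L(X,Y)$ be bounded below with $\|Tx_1\|=\|T\|$ for some $x_1\in S_X$, and let $y^*\in S_{Y^*}$ satisfy $y^*(Tx_1)=\|T\|$. Then $x^*=y^*\circ T$ has norm $\|T\|$ and strongly exposes $x_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $y_n,y\in S_Y$ we have $D(y_n,y)=4-\|y_n+y\|^2$, so the condition implies LUR. Conversely, let $Y$ be LUR and $D(y_n,y)\to0$. Then $\|y_n\|\to\|y\|$ by the inequality above, and hence $\|y_n+y\|\to2\|y\|$. If $y=0$ we are done. Otherwise let $u_n=y_n/\|y_n\|$ for large $n$ and $u=y/\|y\|$. Since $\|u_n-y_n/\|y\|\,\|=|1-\|y_n\|/\|y\|\,|\to0$, we get $\|u_n+u\|\to2$. So $u_n\to u$ and $y_n=\|y_n\|u_n\to y$.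

(b) We have $D((s_n,z_n),(s,z))=|s_n-s|^2+D(z_n,z)$, by the parallelogram law in $\mathbb K$. Both terms are nonnegative. If the sum tends to $0$, then $s_n\to s$, and $z_n\to z$ by (a).

(c) We have $\|x^*\|\le\|T\|=x^*(x_1)$, so $\|x^*\|=\|T\|>0$. Let $x_n\in B_X$ with $\operatorname{Re}x^*(x_n)\to\|T\|$. Then $\|Tx_n+Tx_1\|\ge\operatorname{Re}y^*(Tx_n+Tx_1)\to2\|T\|$, so $0\le D(Tx_n,Tx_1)\le4\|T\|^2-\|Tx_n+Tx_1\|^2\to0$. By (a), $Tx_n\to Tx_1$, and $x_n\to x_1$ because $T$ is bounded below.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]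
Property A requires $S_X\neq\emptyset$, so $X\ne\{0\}$. Since $\operatorname{SE}(B_X)$ is stable under positive multiples, it suffices to approximate a functional $x_0^*\in S_{X^*}$. Let $Z$ be $X$ with an equivalent LUR norm, scaled so that $m\|x\|\le\|x\|_Z\le\|x\|$ for some $0<m\le1$, and let $Y=\mathbb K\oplus_2Z$, which is LUR by Lemma~\ref{lem:LUR}(b). Fix $0<\eta<\frac18$ and define $T_0\in\mathcal L(X,Y)$ by $T_0x=(x_0^*(x),\eta x)$. Then $\|T_0\|\ge\|x_0^*\|=1$.

By property A there is $T\in\operatorname{NA}(X,Y)$ with $\|T-T_0\|<\eta m/2$. Write $Tx=(f(x),Sx)$ with $f\in X^*$ and $S\in\mathcal L(X,Z)$. Each component of $(T-T_0)x$ has norm at most $\frac{\eta m}2\|x\|$. Therefore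
\[
\|Tx\|\ge\|Sx\|_Z\ge\eta m\|x\|-\tfrac{\eta m}2\|x\|=\tfrac{\eta m}2\|x\|,
\]
so $T$ is bounded below, and
\[
\|f-x_0^*\|\le\tfrac\eta2,\qquad\|S\|\le\tfrac{3\eta}2,\qquad\|T\|\ge1-\tfrac\eta2 .
\]
Let $x_1\in S_X$ with $\|Tx_1\|=\|T\|$. By the Hahn--Banach theorem there is $y^*\in S_{Y^*}$ with $y^*(Tx_1)=\|T\|$. By Lemma~\ref{lem:LUR}(c), $x^*=y^*\circ T$ strongly exposes $x_1$ and $\|x^*\|=\|T\|$.

It remains to compare $x^*$ with $x_0^*$. Write $y^*(s,z)=as+z^*(z)$ with $a\in\mathbb K$ and $z^*\in Z^*$; restricting $y^*$ to each summand gives $|a|\le1$ and $\|z^*\|\le1$. Then $x^*=af+z^*\circ S$, so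
\[
\|x^*-ax_0^*\|\le\|f-x_0^*\|+\|S\|\le2\eta,\qquad |a|=\|ax_0^*\|\ge\|x^*\|-2\eta\ge1-3\eta>0 .
\]
Thus $x^*$ is close to $x_0^*$ up to a rotation. Let $\omega=\bar a/|a|$, so that $|\omega|=1$ and $\omega a=|a|$. The functional $\omega x^*$ strongly exposes $\bar\omega x_1$: it takes the value $\|x^*\|$ there, and $\operatorname{Re}x^*(\omega x_n)\to\|x^*\|$ with $x_n\in B_X$ implies $\omega x_n\to x_1$. Finally,
\[
\|\omega x^*-x_0^*\|\le\|\omega x^*-\omega ax_0^*\|+(1-|a|)\le2\eta+3\eta=5\eta .
\]
Since $\eta\in(0,\frac18)$ is arbitrary, $x_0^*$ lies in the closure of $\operatorname{SE}(B_X)$.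
\end{proof}

\begin{thebibliography}{1}

\bibitem{overview}
\emph{An Overview On Norm Attaining Linear Operators},
\texttt{https://ugr.es/\~{}mmartins/Curriculum/Charlas/2024\_Badajoz\_notes.pdf}

\end{thebibliography}
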